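\title{The truth provability logic of $\Pi_2$-conservativity}

\begin{abstract}
Read $\Box A$ as ``$A$ is provable in Peano arithmetic'' and $A\Rightarrow B$ as ``$\mathrm{PA}+B$ is $\Pi_2$-conservative over $\mathrm{PA}+A$''. We determine the set of modal formulas all of whose arithmetical interpretations are true: it is obtained from an explicitly axiomatized logic $\mathsf{L}$ by adding the reflection formulas $\Box A\to A$ and closing under modus ponens, and it is decidable. We also prove that $\mathsf{L}$ is the set of formulas all of whose interpretations are provable, and we determine for which recursively enumerable extensions of $\mathrm{PA}$ these two descriptions remain correct. The proof combines a finite combinatorial semantics with a primitive recursive process that climbs a finite frame while guessing $\Sigma_2$ truths by trial and error.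
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $\mathrm{PA}$ be Peano arithmetic. A theory $T_2\supseteq\mathrm{PA}$ is \emph{$\Pi_2$-conservative} over a theory $T_1\supseteq\mathrm{PA}$ if every $\Pi_2$ sentence provable in $T_2$ is provable in $T_1$. A $\Pi_2$ sentence $\forall v\exists w\,\varepsilon(v,w)$, with $\varepsilon$ bounded, says that a certain search succeeds on every input; conservativity says that $T_2$ gives no guarantee of this kind that $T_1$ does not already give. Let $\Box$ be the provability predicate of $\mathrm{PA}$. For arithmetical sentences $\alpha,\beta$, the statement that $\mathrm{PA}+\beta$ is $\Pi_2$-conservative over $\mathrm{PA}+\alpha$ is expressed by the arithmetical sentence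
\begin{equation}\label{eq:cons}
\alpha\Rightarrow\beta\quad:\equiv\quad \forall\pi\in\Pi_2\,\bigl(\Box(\beta\to\pi)\to\Box(\alpha\to\pi)\bigr).
\end{equation}
(G\"odel numbers are suppressed throughout.)

\emph{Modal formulas} are built from propositional variables and $\bot$ by $\to$, a unary operator $\Box$ and a binary operator $\Rightarrow$. The other Boolean connectives are defined as usual, $\top$ is $\bot\to\bot$, and $\Diamond$ is $\neg\Box\neg$. The operators $\neg,\Box,\Diamond$ bind most tightly, then $\wedge,\vee$, then $\Rightarrow$, then $\to$. An \emph{arithmetical interpretation} $f$ assigns an arithmetical sentence to each variable, commutes with $\bot$ and $\to$, and satisfies $f(\Box A)=\Box f(A)$ and $f(A\Rightarrow B)=(f(A)\Rightarrow f(B))$, where the right-hand sides are read arithmetically.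

Two sets of modal formulas arise. The \emph{provability logic} $CL(\Pi_2)$ consists of the $\varphi$ with $\mathrm{PA}\vdash f(\varphi)$ for every $f$; it was axiomatized and shown to be decidable in \cite{PC}. The \emph{truth provability logic for $\Pi_2$-conservativity} consists of the $\varphi$ such that $f(\varphi)$ is true in $\mathbb N$ for every $f$; it is the analogue, for $\Pi_2$-conservativity, of Solovay's truth provability logic. The problem, posed in \cite{PC}, is to determine this second set. We assume throughout that $\mathrm{PA}$ is \emph{sound}, that is, that its theorems are true in $\mathbb N$.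

\subsection{The logics $\mathsf{L}$ and $\mathsf{T}$}

Negating $\pi$ in \eqref{eq:cons}, one sees that $\alpha\Rightarrow\beta$ says: every $\Sigma_2$ sentence consistent with $\alpha$ is consistent with $\beta$. This relation is transitive and contains provable implication. It also survives adding the same $\Sigma_2$ sentence to both sides, because $\Sigma_2$ sentences are closed under conjunction. The modal language can name $\Sigma_2$ sentences of three shapes: $\Box C$ is $\Sigma_1$, $\neg\Box C$ is $\Pi_1$, and $\neg(C\Rightarrow D)$ is $\Sigma_2$. This leads to the following system.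

The axioms of $\mathsf{L}$ are all tautologies, the axioms of the G\"odel--L\"ob logic $\mathsf{GL}$,
\[
\Box(A\to B)\to(\Box A\to\Box B),\qquad \Box A\to\Box\Box A,\qquad \Box(\Box A\to A)\to\Box A,
\]
and
\begin{itemize}
\item[(J1)] $\Box(A\to B)\to(A\Rightarrow B)$,
\item[(J2)] $(A\Rightarrow B)\wedge(B\Rightarrow C)\to(A\Rightarrow C)$,
\item[(J3)] $(A\Rightarrow C)\wedge(B\Rightarrow C)\to(A\vee B\Rightarrow C)$,
\item[(J4)] $(A\Rightarrow B)\to(\Diamond A\to\Diamond B)$,
\item[(M)] $(A\Rightarrow B)\to(A\wedge P\Rightarrow B\wedge P)$ for $P$ of the form $\Box C$, $\neg\Box C$ or $\neg(C\Rightarrow D)$,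
\end{itemize}
where $A,B,C,D$ range over all modal formulas. The rules are modus ponens and necessitation (from $A$ infer $\Box A$). The binary operator refines the unary one: $\mathsf{L}\vdash\Box A\leftrightarrow(\neg A\Rightarrow\bot)$, by (J1) from left to right and by (J4) together with $\mathsf{L}\vdash\neg\Diamond\bot$ from right to left.

Which formulas are always true? There are two evident sources. A formula whose interpretations are all provable is always true, and so is every \emph{reflection formula} $\Box A\to A$, since $\mathrm{PA}$ is sound. Truth is closed under modus ponens. It is not closed under necessitation: $\Box\bot\to\bot$ is true, while $\Box(\Box\bot\to\bot)$ implies $\Box\bot$ by the third axiom of $\mathsf{GL}$ and is therefore false. So let $\mathsf{T}$ be the least set of formulas that contains all theorems of $\mathsf{L}$ and all reflection formulas and is closed under modus ponens.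

The question is whether $\Rightarrow$ contributes true principles of its own. The naive candidate $(A\Rightarrow B)\to(A\to B)$ fails: Example~\ref{ex:false} gives a false sentence that is $\Pi_2$-conservative over $\mathrm{PA}$. What is correct is that if $\alpha$ is true and $\alpha\Rightarrow\beta$, then $\beta$ is consistent with every true $\Sigma_2$ sentence. The modal trace of this fact is $A\wedge P\wedge(A\Rightarrow B)\to\Diamond(B\wedge P)$ for $P$ as in (M), and it already lies in $\mathsf{T}$: reflection gives $A\wedge P\to\Diamond(A\wedge P)$, and (M) and (J4) do the rest. One is led to guess that reflection for $\Box$ suffices. This guess is correct.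

\subsection{Results}

For a formula $\varphi$ let $\Phi$ be the set of subformulas of $\varphi$ together with $\bot$. A $\Phi$-structure (Definition~\ref{def:structure}) is a finite partial order with least element $\rho$ whose elements $a$ are labeled by subsets $\Gamma_a\subseteq\Phi$, subject to a computable compatibility condition.

\begin{theorem}\label{thm:main}
The truth provability logic for $\Pi_2$-conservativity is exactly $\mathsf{T}$. Moreover, from $\varphi$ one can compute a finite set $\mathrm{Ref}_\varphi$ of formulas of the form $\Box B\to B$ such that the following are equivalent: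
\begin{itemize}
\item[(1)] $\varphi\in\mathsf{T}$;
\item[(2)] $f(\varphi)$ is true in $\mathbb N$ for every arithmetical interpretation $f$;
\item[(3)] there is no reflexive $\Phi$-structure with $\varphi\notin\Gamma_\rho$;
\item[(4)] $\mathsf{L}\vdash\bigwedge\mathrm{Ref}_\varphi\to\varphi$.
\end{itemize}
Hence the truth provability logic is decidable.
\end{theorem}

The argument does not rely on any previous axiomatization of $CL(\Pi_2)$; the same construction identifies it.

\begin{theorem}\label{thm:CL}
$CL(\Pi_2)=\mathsf{L}$. This set is decidable, and $\varphi\in\mathsf{L}$ if and only if no $\Phi$-structure has $\varphi\notin\Gamma_\rho$. Also $\mathsf{L}=\{\varphi:\Box\varphi\in\mathsf{T}\}$.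
\end{theorem}

A \emph{base theory} is a recursively enumerable theory $U$ with a primitive recursive presentation that $\mathrm{PA}$-verifiably extends $\mathrm{PA}$: with $\Box_U$ the provability predicate of $U$, we have $\mathrm{PA}\vdash\forall\alpha\,(\Box_{\mathrm{PA}}\alpha\to\Box_U\alpha)$. A \emph{$U$-interpretation} is defined like an arithmetical interpretation, with $\Box_U$ in place of $\Box$, also in \eqref{eq:cons}. Put $\Box^0\bot=\bot$ and $\Box^{k+1}\bot=\Box\Box^k\bot$.

\begin{theorem}\label{thm:base}
Let $U$ be a base theory and let $f$ range over $U$-interpretations.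
\begin{itemize}
\item[(a)] $\{\varphi: f(\varphi)\text{ is true for all }f\}=\mathsf{T}$ if and only if $U$ is sound.
\item[(b)] $\{\varphi: U\vdash f(\varphi)\text{ for all }f\}=\mathsf{L}$ if and only if $U\nvdash\Box_U^k\bot$ for all $k\in\mathbb N$.
\end{itemize}
\end{theorem}

In particular all sound base theories have the same truth provability logic for $\Pi_2$-conservativity.

Section~\ref{sec:arith} collects the arithmetical tools, proves $(1)\Rightarrow(2)$, and shows the arithmetical idea in its smallest case. Section~\ref{sec:modal} is purely modal and proves $(3)\Rightarrow(4)$. The implication $(2)\Rightarrow(3)$ takes three steps: a structure is unfolded into a frame (Section~\ref{sec:frames}), every frame is realized by arithmetical sentences (Section~\ref{sec:real}), and the sentences define an interpretation that refutes $\varphi$ (Section~\ref{sec:proofs}).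

\section{Arithmetical preliminaries and soundness}\label{sec:arith}

Fix a base theory $U$. In arithmetical contexts $\Box$ means $\Box_U$, ``proof'' means $U$-proof, $\Rightarrow$ is given by \eqref{eq:cons} for this $\Box$, and ``interpretation'' means $U$-interpretation. For Theorems~\ref{thm:main} and~\ref{thm:CL} take $U=\mathrm{PA}$. We abbreviate ``primitive recursive'' to p.r.

\subsection{Standard facts}

Primitive recursive functions and relations are represented in $\mathrm{PA}$ by formulas that are provably equivalent to both a $\Sigma_1$ and a $\Pi_1$ formula, and $\mathrm{PA}$ proves their recursion equations. For a formula $\psi(x)$, the expression $\Box\psi(\dot x)$ has $x$ free and says that the result of substituting the numeral of $x$ in $\psi$ is provable.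

\begin{itemize}
\item[(A1)] \emph{Proofs.} The relation ``$t$ is a proof of $\alpha$'' is p.r. Replacing proofs $p$ of $\alpha$ by nonzero codes of triples $(p,\alpha,k)$, $k$ arbitrary, does not change $\Box$ up to $\mathrm{PA}$-provable equivalence. So we assume, provably in $\mathrm{PA}$, that each number is a proof of at most one sentence, that every theorem has arbitrarily large proofs, and that $0$ is not a proof.
\item[(A2)] \emph{Derivability.} $\mathrm{PA}\vdash\forall\alpha,\beta\,(\Box(\alpha\to\beta)\to(\Box\alpha\to\Box\beta))$. If $U\vdash\alpha$, in particular if $\mathrm{PA}\vdash\alpha$, then $\mathrm{PA}\vdash\Box\alpha$. If $\psi(x)$ is $\mathrm{PA}$-provably equivalent to a $\Sigma_1$ formula, then $\mathrm{PA}\vdash\psi(x)\to\Box\psi(\dot x)$ (provable $\Sigma_1$-completeness). From these and (A5) one obtains the formalized theorem of L\"ob, $\mathrm{PA}\vdash\Box(\Box\alpha\to\alpha)\to\Box\alpha$.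
\item[(A3)] \emph{Normal forms.} There is a p.r.\ map taking each $\Pi_2$ sentence $\pi$ to a sentence $\pi'$ of the form $\forall v\exists w\,\varepsilon$, $\varepsilon$ bounded, with $\mathrm{PA}\vdash\forall\pi\in\Pi_2\,\Box(\pi\leftrightarrow\pi')$. By a \emph{$\Sigma_2$ sentence} we mean one of the form $\exists v\forall w\,\varepsilon(v,w)$ with $\varepsilon$ bounded. A formula of this shape with p.r.\ conditions in place of $\varepsilon$ is $\mathrm{PA}$-provably equivalent to one in this form. A conjunction of two $\Sigma_2$ sentences is equivalent to a $\Sigma_2$ sentence, primitive recursively and $\mathrm{PA}$-verifiably.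
\item[(A4)] \emph{Bounded truth.} There is a p.r.\ relation $\mathrm{Sat}(\varepsilon,v,w)$ such that $\mathrm{PA}$ proves: for every bounded formula $\varepsilon(v,w)$, $\Box\,\forall v\forall w\,(\mathrm{Sat}(\dot\varepsilon,v,w)\leftrightarrow\varepsilon(v,w))$. In $\mathbb N$, $\mathrm{Sat}(\varepsilon,v,w)$ holds if and only if $\varepsilon(v,w)$ is true.
\item[(A5)] \emph{Diagonal lemma.} For each formula $\psi(e,\vec x)$ there is a formula $\eta(\vec x)$ with $\mathrm{PA}\vdash\eta(\vec x)\leftrightarrow\psi(\ulcorner\eta\urcorner,\vec x)$.
\end{itemize}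

By (A3), $\mathrm{PA}$ proves
\begin{equation}\label{eq:sigma}
(\alpha\Rightarrow\beta)\ \leftrightarrow\ \forall\sigma\in\Sigma_2\,\bigl(\Box(\beta\to\neg\sigma)\to\Box(\alpha\to\neg\sigma)\bigr),
\end{equation}
and we use \eqref{eq:sigma} in place of \eqref{eq:cons}.

Many arguments have two levels. \emph{Outside}, we reason in $\mathrm{PA}$ and fix some numbers $\vec x$. To obtain $\Box\psi(\dot{\vec x})$ we then argue \emph{inside $\Box$}: we give a $\mathrm{PA}$-derivation of $\psi(\vec x)$ from hypotheses $\theta(\vec x)$ for which $\Box\theta(\dot{\vec x})$ is already known. By (A2) this is legitimate, and every $\Sigma_1$ fact (in particular every p.r.\ fact) about $\vec x$ that holds outside is available inside.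

\subsection{Soundness}

\begin{proposition}\label{prop:sound}
If $\mathsf{L}\vdash A$, then $\mathrm{PA}\vdash f(A)$ for every interpretation $f$. If $U$ is sound and $A\in\mathsf{T}$, then $f(A)$ is true for every $f$.
\end{proposition}

\begin{proof}
The axioms of $\mathsf{GL}$ and necessitation are covered by (A2); for $\Box A\to\Box\Box A$ note that $\Box\alpha$ is $\Sigma_1$. For the remaining axioms reason in $\mathrm{PA}$, let $\alpha,\beta,\gamma$ be the interpretations of $A,B,C$, and let $\sigma$ be a $\Sigma_2$ sentence. (J1): $\Box(\alpha\to\beta)$ and $\Box(\beta\to\neg\sigma)$ give $\Box(\alpha\to\neg\sigma)$. (J2): $\Box(\gamma\to\neg\sigma)$ gives $\Box(\beta\to\neg\sigma)$ and then $\Box(\alpha\to\neg\sigma)$. (J3): $\Box(\gamma\to\neg\sigma)$ gives $\Box(\alpha\to\neg\sigma)$ and $\Box(\beta\to\neg\sigma)$, hence $\Box(\alpha\vee\beta\to\neg\sigma)$. (J4): for $\sigma$ a $\Sigma_2$ form of $0=0$, \eqref{eq:sigma} reads $\Box\neg\beta\to\Box\neg\alpha$.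

(M): the sentence $f(\Box C)$ is $\Sigma_1$, and $f(C\Rightarrow D)$, a universally quantified implication between $\Sigma_1$ formulas, is $\Pi_2$. So $f(P)$ is $\mathrm{PA}$-provably equivalent to a $\Sigma_2$ sentence $\sigma_0$. Assume $\alpha\Rightarrow\beta$ and $\Box(\beta\wedge\sigma_0\to\neg\sigma)$. Then $\Box(\beta\to\neg(\sigma_0\wedge\sigma))$, and $\sigma_0\wedge\sigma$ is provably equivalent to a $\Sigma_2$ sentence by (A3). Hence $\Box(\alpha\to\neg(\sigma_0\wedge\sigma))$, that is, $\Box(\alpha\wedge\sigma_0\to\neg\sigma)$.

For the second statement: theorems of $\mathrm{PA}$ are true, $f(\Box A\to A)$ is true because $U$ is sound, and truth is closed under modus ponens.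
\end{proof}

\subsection{The smallest case: a false conservative sentence}

To refute a formula outside $\mathsf{T}$ we must produce sentences between which prescribed conservativity relations hold. The following example contains the mechanism that makes $\Rightarrow$ hold.

\begin{example}\label{ex:false}
Let $U$ be sound. We show that $(\top\Rightarrow p)\to p$ has a false interpretation. By (A5) take a sentence $\lambda$ that is $\mathrm{PA}$-provably equivalent to
\begin{quote}
there is a proof $n$ of a sentence $\lambda\to\neg\exists v\forall w\,\varepsilon(v,w)$, with $\varepsilon$ bounded, such that $\exists v\forall w\,\mathrm{Sat}(\varepsilon,v,w)$.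
\end{quote}
In words: $\lambda$ provably refutes some true $\Sigma_2$ sentence.

\emph{$\mathrm{PA}\vdash\top\Rightarrow\lambda$.} Reason in $\mathrm{PA}$. Let $\sigma=\exists v\forall w\,\varepsilon$ be a $\Sigma_2$ sentence and $n$ a proof of $\lambda\to\neg\sigma$. Inside $\Box$ we know that $n$ is such a proof, we know $\lambda\to\neg\sigma$ itself, and we have (A4) for $\varepsilon$. If $\sigma$ holds, then $n$ witnesses $\lambda$, and so $\neg\sigma$. Hence $\Box\neg\sigma$, and \eqref{eq:sigma} gives $\top\Rightarrow\lambda$.

\emph{$\lambda$ is false.} Otherwise $U\vdash\lambda\to\neg\sigma$ for some true $\sigma$, and $\lambda$ is true, contradicting soundness. So $f(p)=\lambda$ makes $\top\Rightarrow p$ true and $p$ false.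
\end{example}

Picture a token on two positions $x_0$ and $y$, and read $\lambda$ as ``the token ends at $y$''. The token moves from $x_0$ to $y$ when a proof shows that ending at $y$ is incompatible with a $\Sigma_2$ sentence that is in fact true. Inside $\Box$, any given proof of this kind forces the move as soon as the sentence holds; this is conservativity. In $\mathbb N$ the move never happens. Section~\ref{sec:real} plays this game on an arbitrary finite frame, where some conservativity statements must also be made to fail.

\section{Finite structures and modal completeness}\label{sec:modal}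

This section is purely modal. We use without mention that $\mathsf{L}\vdash A\to B$ implies $\mathsf{L}\vdash A\Rightarrow B$ (necessitation and (J1)), and that (J3) extends to all finite disjunctions, the empty one being covered by $\mathsf{L}\vdash\bot\Rightarrow C$.

\subsection{Persistent formulas and types}

Call $P$ \emph{persistent} if $\mathsf{L}\vdash(A\Rightarrow B)\to(A\wedge P\Rightarrow B\wedge P)$ for all $A,B$.

\begin{lemma}\label{lem:pers}
Every formula that is $\mathsf{L}$-provably equivalent to a combination, by finite conjunctions and disjunctions, of formulas $\Box C$, $\neg\Box C$, $\neg(C\Rightarrow D)$ is persistent.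
\end{lemma}

\begin{proof}
By (J1) and (J2), both sides of $\Rightarrow$ may be replaced by $\mathsf{L}$-provably equivalent formulas. Hence persistence is invariant under provable equivalence, $\top$ is persistent, and $\bot$ is persistent because $\mathsf{L}\vdash A\wedge\bot\Rightarrow B\wedge\bot$. Let $P_1,P_2$ be persistent. Applying persistence of $P_2$ to $A\wedge P_1\Rightarrow B\wedge P_1$ shows that $P_1\wedge P_2$ is persistent. From $A\wedge P_i\Rightarrow B\wedge P_i$ and $B\wedge P_i\Rightarrow B\wedge(P_1\vee P_2)$, (J2) and (J3) give $(A\wedge P_1)\vee(A\wedge P_2)\Rightarrow B\wedge(P_1\vee P_2)$, so $P_1\vee P_2$ is persistent.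
\end{proof}

Fix $\varphi$ and let $\Phi$ be the set of its subformulas together with $\bot$. A \emph{type} is a set $\Gamma\subseteq\Phi$ such that $\bot\notin\Gamma$ and, for $A\to B\in\Phi$, we have $A\to B\in\Gamma$ if and only if $A\notin\Gamma$ or $B\in\Gamma$. Let $\mathrm{Tp}$ be the finite set of types and put
\[
\chi_\Gamma=\bigwedge_{A\in\Gamma}A\ \wedge\bigwedge_{A\in\Phi\setminus\Gamma}\neg A .
\]
It is a tautology that exactly one $\chi_\Gamma$ holds. Let $\mathrm{Cn}(\Gamma)$ be the set of formulas $C\Rightarrow D$ in $\Gamma$. Define $\Gamma\preceq\Delta$ if $\Gamma$ and $\Delta$ contain the same formulas $\Box A$ and $\mathrm{Cn}(\Delta)\subseteq\mathrm{Cn}(\Gamma)$; this is a preorder (reflexive and transitive). Let $P_\Gamma$ be the conjunction of all $\Box A\in\Gamma$, all $\neg\Box A$ with $\Box A\in\Phi\setminus\Gamma$, and all $\neg(C\Rightarrow D)$ with $C\Rightarrow D\in\Phi\setminus\Gamma$. It is the persistent part of $\chi_\Gamma$, and the preorder records its preservation: $\chi_\Delta\to P_\Gamma$ is a tautology if $\Gamma\preceq\Delta$, and $\chi_\Delta\to\neg P_\Gamma$ is a tautology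 otherwise.

\subsection{Views, colors and structures}

We want finite models in which $\Box A$ holds at a point if $A$ holds at all points visible from it, and $E\Rightarrow F$ holds if every visible $E$-point $z$ has a ``successor'' $z'$ satisfying $F$. By (M), $z'$ should keep every persistent property of $z$, so $z'$ has the same provable sentences as $z$ and should see exactly what $z$ sees. The condition that the type of $z$ is $\preceq$ the type of $z'$ is too weak for this: the $\Rightarrow$-formulas in the type of $z'$, present or absent, must be justified by what is visible from the position of $z$. Recording all that is visible leads to a regress, since the view from a point would list the views from higher points. We therefore record only the set $K$ of types that are compatible with the view. This is a subset of a fixed finite set, and we shall see that ``the set of compatible types is $K$'' is expressed by a persistent formula.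

A \emph{color} is a set $K\subseteq\mathrm{Tp}$. A \emph{view} is a set $V$ of pairs $(\Delta,K)$ of a type and a color, and $V[K]=\{\Delta:(\Delta,K)\in V\}$. To say when $\Gamma$ is compatible with $V$, we must know which statements $\chi_\Delta\Rightarrow D$ the $\Rightarrow$-formulas of $\Gamma$ force when the available successors have types in a given set $Y$. For $\Gamma\in\mathrm{Tp}$, $D\in\Phi$, $Y\subseteq\mathrm{Tp}$, let $X(\Gamma,D,Y)$ be the least $X\subseteq Y$ such that for all $\Delta\in Y$:
\begin{itemize}
\item[(x1)] if $D\in\Delta$, then $\Delta\in X$;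
\item[(x2)] if $E\Rightarrow F\in\Gamma$, $E\in\Delta$ and $\{\Delta'\in Y:F\in\Delta',\ \Delta\preceq\Delta'\}\subseteq X$, then $\Delta\in X$.
\end{itemize}
Read contrapositively, this says that $Y\setminus X(\Gamma,D,Y)$ avoids $D$ and meets all demands of $\Gamma$ internally: if $\Delta\in Y\setminus X$, $E\Rightarrow F\in\Gamma$ and $E\in\Delta$, then some $\Delta'\in Y\setminus X$ has $F\in\Delta'$ and $\Delta\preceq\Delta'$.

For a view $V$ let $\mathrm{Comp}(V)$ be the set of types $\Gamma$ such that
\begin{itemize}
\item[(c1)] for $\Box A\in\Phi$: $\Box A\in\Gamma$ if and only if $A\in\Delta$ for all $(\Delta,K)\in V$;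
\item[(c2)] for each $C\Rightarrow D\in\Phi\setminus\Gamma$ there is $(\Delta,K)\in V$ with $C\in\Delta$ and $\Delta\notin X(\Gamma,D,V[K])$;
\item[(c3)] $X(\Gamma,\bot,V[K])=\emptyset$ for every color $K$.
\end{itemize}
Condition (c2) provides a witness for each absent $\Rightarrow$-formula, and (c3) says that all demands of $\Gamma$ can be met within each color.

\begin{definition}\label{def:structure}
Let $(M,<)$ be a finite strict partial order with least element $\rho$, and let $\Gamma_a\in\mathrm{Tp}$ for $a\in M$. Define by recursion from the maximal elements downward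
\[
V_a=\{(\Gamma_b,K_b):b>a\},\qquad K_a=\mathrm{Comp}(V_a).
\]
The pair $(M,(\Gamma_a)_{a\in M})$ is a \emph{$\Phi$-structure} if $\Gamma_a\in K_a$ for all $a$. It is \emph{reflexive} if $(\Gamma_\rho,K_\rho)\in V_\rho$.
\end{definition}

In a $\Phi$-structure, $a<b$ implies $V_b\subseteq V_a$. Moreover $V_a[K]\subseteq K$: if $\Delta\in V_a[K]$, then $\Delta=\Gamma_b$ and $K=K_b$ for some $b>a$. Reflexivity says that the root sees a copy of its own type and color, as the standard model should: whatever is true is consistent with a sound theory.

\begin{example}\label{ex:structure}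
Let $\varphi=(\top\Rightarrow p)\to p$ and $q=(\top\Rightarrow p)$. There are four types $\Gamma^{ij}$, where $i=1$ if and only if $p\in\Gamma^{ij}$ and $j=1$ if and only if $q\in\Gamma^{ij}$. Condition (c1) is void. For the empty view, (c2) forces $q\in\Gamma$, so $\mathrm{Comp}(\emptyset)=Y:=\{\Gamma^{01},\Gamma^{11}\}$. If $q\in\Gamma$, then $X(\Gamma,\bot,Y)=\emptyset$, since $\Gamma^{11}$ contains $p$ and is $\succeq$ both members of $Y$; by contrast $X(\Gamma,\bot,\{\Gamma^{01}\})=\{\Gamma^{01}\}$, since no successor with $p$ is available. If $q\notin\Gamma$, then (x2) is void, so $X(\Gamma,\bot,Y)=\emptyset$ and $X(\Gamma,p,Y)=\{\Gamma^{11}\}\not\ni\Gamma^{01}$. Hence $\mathrm{Comp}(V)=\mathrm{Tp}$ for every nonempty view $V$ whose nonempty slices $V[K]$ all equal $Y$. In particular the view does not decide $q$.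

Take $M=\{\rho,c_0,c_1,a_0,a_1\}$ with $\rho<c_i<a_j$ for all $i,j$, and $\Gamma_\rho=\Gamma^{01}$, $\Gamma_{c_i}=\Gamma_{a_i}=\Gamma^{i1}$. Then $K_{a_i}=Y$ and $K_{c_i}=K_\rho=\mathrm{Tp}$. This is a $\Phi$-structure, it is reflexive because $(\Gamma_\rho,K_\rho)=(\Gamma_{c_0},K_{c_0})$, and $\varphi\notin\Gamma_\rho$, in agreement with Example~\ref{ex:false}. Without $c_0,c_1$ it would be a structure but not a reflexive one.
\end{example}

\subsection{Defining colors by fixed points}

The logic $\mathsf{GL}$ is formulated in the language without $\Rightarrow$, with the three $\mathsf{GL}$ axioms, tautologies, modus ponens and necessitation. We recall two facts. \emph{Completeness:} if $\mathsf{GL}\nvdash\neg A$, then $A$ holds at the least element of a Kripke model on a finite strict partial order with least element, where $a\Vdash\Box B$ means $b\Vdash B$ for all $b>a$; theorems of $\mathsf{GL}$ hold at every point of such a model. \emph{Simultaneous fixed points} (the de Jongh--Sambin theorem, \cite[Ch.~8]{Boolos}): if each $p_j$ occurs in each $A_i(p_1,\dots,p_n)$ only within the scope of $\Box$, one can compute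 formulas $\kappa_1,\dots,\kappa_n$ without $p_1,\dots,p_n$ such that $\mathsf{GL}\vdash\kappa_i\leftrightarrow A_i(\kappa_1,\dots,\kappa_n)$ for all $i$.

Choose a fresh variable $q_{C\Rightarrow D}$ for each $C\Rightarrow D\in\Phi$. Replacing the outermost occurrences of $\Rightarrow$-formulas by these variables turns the members of $\Phi$, and the $\chi_\Gamma$, into formulas of $\mathsf{GL}$. Substituting $C\Rightarrow D$ for $q_{C\Rightarrow D}$ undoes this, and it sends theorems of $\mathsf{GL}$ to theorems of $\mathsf{L}$. We use the same name for a formula in both languages.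

With one fixed-point variable for each color, the theorem yields formulas $\kappa_K$ with
\[
\mathsf{GL}\vdash\kappa_K\leftrightarrow\bigvee_{\mathrm{Comp}(V)=K}\nu_V,\qquad
\nu_V:=\bigwedge_{(\Delta,J)\in V}\Diamond(\chi_\Delta\wedge\kappa_J)\ \wedge\bigwedge_{(\Delta,J)\notin V}\Box\neg(\chi_\Delta\wedge\kappa_J).
\]
The formula $\nu_V$ says ``the view is $V$'' and $\kappa_K$ says ``the color is $K$''. It is a tautology that exactly one $\nu_V$ holds, so $\mathsf{GL}$ proves that exactly one $\kappa_K$ holds and that $\nu_V\to\kappa_{\mathrm{Comp}(V)}$. By Lemma~\ref{lem:pers} each $\kappa_K$ is persistent. Since provably some $\chi_\Delta\wedge\kappa_J$ holds,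
\begin{equation}\label{eq:view}
\mathsf{L}\vdash\nu_V\to\Box\bigvee_{(\Delta,J)\in V}(\chi_\Delta\wedge\kappa_J).
\end{equation}

\begin{lemma}\label{lem:X}
If $\Delta\in X(\Gamma,D,V[K])$, then $\mathsf{L}\vdash\chi_\Gamma\wedge\nu_V\to(\chi_\Delta\wedge\kappa_K\Rightarrow D)$.
\end{lemma}

\begin{proof}
The set of $\Delta\in V[K]$ for which the conclusion holds is shown to be closed under (x1) and (x2). If $D\in\Delta$, then $\chi_\Delta\wedge\kappa_K\to D$ is a tautology. Now let $E\Rightarrow F\in\Gamma$ and $E\in\Delta$, and suppose that the conclusion holds for all $\Delta'$ in $Z=\{\Delta'\in V[K]:F\in\Delta',\ \Delta\preceq\Delta'\}$. Assume $\chi_\Gamma\wedge\nu_V$ in $\mathsf{L}$. Consider the chain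
\[
\chi_\Delta\wedge\kappa_K\ \Rightarrow\ E\wedge P_\Delta\wedge\kappa_K\ \Rightarrow\ F\wedge P_\Delta\wedge\kappa_K\ \Rightarrow\ \bigvee_{\Delta'\in Z}(\chi_{\Delta'}\wedge\kappa_K)\ \Rightarrow\ D .
\]
The first link is a tautological implication. The second follows from $E\Rightarrow F$, because $P_\Delta\wedge\kappa_K$ is persistent. For the third, $F\wedge P_\Delta\wedge\kappa_K$ provably refutes each disjunct $\chi_{\Delta'}\wedge\kappa_J$ of \eqref{eq:view} with $F\notin\Delta'$, or $\Delta\not\preceq\Delta'$, or $J\ne K$; so \eqref{eq:view} gives the boxed implication, and (J1) applies. The fourth is the hypothesis on $Z$ with (J3). Now use (J2).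
\end{proof}

\begin{lemma}\label{lem:comp}
If $\Gamma\notin\mathrm{Comp}(V)$, then $\mathsf{L}\vdash\neg(\chi_\Gamma\wedge\nu_V)$.
\end{lemma}

\begin{proof}
Assume $\chi_\Gamma\wedge\nu_V$ in $\mathsf{L}$; we derive a contradiction.

Suppose (c1) fails for $\Box A$. If $\Box A\in\Gamma$ and $A\notin\Delta$ for some $(\Delta,K)\in V$, then $\nu_V$ gives $\Diamond(\chi_\Delta\wedge\kappa_K)$, hence $\Diamond\neg A$, against $\Box A$. If $\Box A\notin\Gamma$ and $A\in\Delta$ for all $(\Delta,K)\in V$, then \eqref{eq:view} gives $\Box A$, against $\chi_\Gamma$.

Suppose (c2) fails for $C\Rightarrow D\in\Phi\setminus\Gamma$. By \eqref{eq:view}, $\Box\bigl(C\to\bigvee\{\chi_\Delta\wedge\kappa_K:(\Delta,K)\in V,\ C\in\Delta\}\bigr)$. For each of these pairs $\Delta\in X(\Gamma,D,V[K])$, so $\chi_\Delta\wedge\kappa_K\Rightarrow D$ by Lemma~\ref{lem:X}. By (J1)--(J3), $C\Rightarrow D$, against $\chi_\Gamma$.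

Suppose (c3) fails, say $\Delta\in X(\Gamma,\bot,V[K])$. Then $\chi_\Delta\wedge\kappa_K\Rightarrow\bot$ by Lemma~\ref{lem:X}, and $\Diamond(\chi_\Delta\wedge\kappa_K)$ because $(\Delta,K)\in V$. By (J4), $\Diamond\bot$, which is refutable.
\end{proof}

Lemma~\ref{lem:comp} isolates a finite amount of information about $\Rightarrow$ that can be handed to $\mathsf{GL}$, whose finite models then supply the structures. Put
\[
\mathrm{Ref}_\varphi=\bigl\{\Box\neg(\chi_\Gamma\wedge\kappa_K)\to\neg(\chi_\Gamma\wedge\kappa_K):\ \Gamma\in\mathrm{Tp},\ K\subseteq\mathrm{Tp}\bigr\}.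
\]
This set is computable from $\varphi$, since the $\kappa_K$ are.

\begin{proposition}\label{prop:modal}
\begin{itemize}
\item[(a)] If $\mathsf{L}\nvdash\varphi$, there is a $\Phi$-structure with $\varphi\notin\Gamma_\rho$.
\item[(b)] If $\mathsf{L}\nvdash\bigwedge\mathrm{Ref}_\varphi\to\varphi$, there is a reflexive $\Phi$-structure with $\varphi\notin\Gamma_\rho$.
\end{itemize}
\end{proposition}

\begin{proof}
Let $B$ be $\top$ in (a) and $\bigwedge\mathrm{Ref}_\varphi$ in (b). Then $B\wedge\neg\varphi$ is $\mathsf{L}$-consistent. As provably some $\chi_\Gamma\wedge\nu_V$ holds, there are a type $\Gamma_0\not\ni\varphi$ and a view $V_0$ such that $B\wedge\chi_{\Gamma_0}\wedge\nu_{V_0}$ is consistent. Put $K_0=\mathrm{Comp}(V_0)$. In case (b) this formula implies $\chi_{\Gamma_0}\wedge\kappa_{K_0}$ and hence, by the corresponding member of $\mathrm{Ref}_\varphi$, $\Diamond(\chi_{\Gamma_0}\wedge\kappa_{K_0})$. By the definition of $\nu_{V_0}$, consistency forces $(\Gamma_0,K_0)\in V_0$.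

Let $\theta$ be the conjunction of all $\neg(\chi_\Gamma\wedge\nu_V)$ with $\Gamma\notin\mathrm{Comp}(V)$. By Lemma~\ref{lem:comp}, $\mathsf{L}\vdash\theta\wedge\Box\theta$. So $\chi_{\Gamma_0}\wedge\nu_{V_0}\wedge\theta\wedge\Box\theta$ is $\mathsf{L}$-consistent and therefore, as a formula of $\mathsf{GL}$, $\mathsf{GL}$-consistent. Let it hold at the least element $\rho$ of a finite model $M$. For $a\in M$ let $\Gamma_a$ and $V^a$ be the unique type and view with $a\Vdash\chi_{\Gamma_a}\wedge\nu_{V^a}$. Then $a\Vdash\kappa_K$ if and only if $K=\mathrm{Comp}(V^a)$. Now $(\Delta,J)\in V^a$ if and only if $a\Vdash\Diamond(\chi_\Delta\wedge\kappa_J)$, so $V^a=\{(\Gamma_b,\mathrm{Comp}(V^b)):b>a\}$. By downward induction $V^a$ is the view $V_a$ of Definition~\ref{def:structure}. Since $\theta$ holds at every point, $\Gamma_a\in\mathrm{Comp}(V_a)=K_a$. Finally $\Gamma_\rho=\Gamma_0\not\ni\varphi$, and in case (b) $(\Gamma_\rho,K_\rho)=(\Gamma_0,K_0)\in V_0=V_\rho$.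
\end{proof}

\section{From structures to frames}\label{sec:frames}

A structure asserts that successors can be chosen; the arithmetical construction needs them chosen, in the form of explicit relations. Since a successor sees what its predecessor sees, the points of the model are grouped in clusters that share one set of visible points, and successor steps stay inside a cluster. Steps from a point to a point that it sees are not available: for sound $U$ the sentence $\Diamond\Box\bot\Rightarrow\Box\bot$ is false. Indeed, it would give $U\vdash\Diamond\Box\bot\to\Box\bot$, because $\Box\bot$ is $\Sigma_1$; with $U\vdash\Box\bot\to\neg\Diamond\Box\bot$ we would get $U\vdash\Box\neg\Box\bot$, and then $U\vdash\Box\bot$ by L\"ob's axiom.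

\begin{definition}\label{def:frame}
A \emph{frame} consists of a finite strict partial order $(N,<)$ of \emph{nodes} with least node $0$; disjoint finite nonempty sets $W_a$ of \emph{worlds} ($a\in N$), the \emph{clusters}, with union $W$; a preorder $\preceq$ on each $W_a$; a world $x_0\in W_0$; sets $R(a)\subseteq\bigcup_{b>a}W_b$; and for each $x\in W_a$ a preorder $S_x$ on $R(a)$, such that
\begin{itemize}
\item[(F1)] $R(0)=W\setminus W_0$;
\item[(F2)] if $z\in R(a)\cap W_b$, then $R(b)\subseteq R(a)$;
\item[(F3)] if $z\,S_x\,z'$, then $z,z'$ lie in the same cluster and $z\preceq z'$;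
\item[(F4)] if $x,y\in W_a$ and $x\preceq y$, then $S_y\subseteq S_x$.
\end{itemize}
\end{definition}

Condition (F4) mirrors the order on types: a lower world satisfies more $\Rightarrow$-formulas and needs more successor steps.

Let $M$ be a $\Phi$-structure. A world in the cluster of $b$ sees what $b$ sees, so its type may be any member of $K_b$; this is where colors pay off, for every type in $V_a[K_b]$ lies in $K_b$, even if it is realized in $M$ at a different element of the same color. One copy of each type is not enough. If $C\Rightarrow D$ is absent from the type $\Gamma$ of a world $x$ at $a$, we need a visible $C$-world from which $S_x$-steps never reach $D$, although all demands of $\Gamma$ are met. The set $Y\setminus X(\Gamma,D,Y)$ has both properties, so we add a copy of it, labeled $(a,\Gamma,D)$, which $S_x$ cannot leave. For a world $x'$ whose demands are not among those of $\Gamma$ the copy may be too small, and $S_{x'}$ is allowed to escape to the unlabeled copy.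

Worlds are triples $(b,\Delta,\ell)$ with \emph{type} $\tau(b,\Delta,\ell)=\Delta$ and \emph{label} $\ell$. For $b\in M\setminus\{\rho\}$ let $W_b$ consist of
\begin{itemize}
\item all $(b,\Delta,*)$ with $\Delta\in V_\rho[K_b]$, and
\item all $(b,\Delta,(a,\Gamma,D))$ with $a<b$, $\Gamma\in K_a$, $D\in\Phi$ and $\Delta\in V_a[K_b]\setminus X(\Gamma,D,V_a[K_b])$.
\end{itemize}
At the bottom there are two versions.
\begin{itemize}
\item[(I)] If $M$ is reflexive: $N=M$, $0=\rho$, $W_\rho=\{(\rho,\Delta,*):\Delta\in V_\rho[K_\rho]\}$ and $x_0=(\rho,\Gamma_\rho,*)$.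
\item[(II)] For arbitrary $M$: $N=M\cup\{0\}$ with a new least node $0$, $W_\rho=\{(\rho,\Gamma_\rho,*)\}$, $W_0=\{x_0\}$ for a new object $x_0$, $R(0)=W\setminus\{x_0\}$, and $S_{x_0}$ is the identity on $R(0)$.
\end{itemize}
The worlds in $\bigcup_{a\in M}W_a$ are called \emph{typed}; only $x_0$ in version (II) is untyped. For $a\in M$ and $x,y\in W_a$ put $x\preceq y$ if $\tau(x)\preceq\tau(y)$, and put
\[
R(a)=\{(b,\Delta,\ell)\in W:\ b>a,\ \Delta\in V_a[K_b]\}.
\]
A label $\ell$ \emph{binds} $x\in W_a$ if $\ell=(a,\Gamma_1,D_1)$ with $\mathrm{Cn}(\tau(x))\subseteq\mathrm{Cn}(\Gamma_1)$; the label $*$ binds nothing. For $z=(b,\Delta,\ell)$ and $z'=(b',\Delta',\ell')$ in $R(a)$, put $z\,S_x\,z'$ if $b=b'$, $\Delta\preceq\Delta'$, and either $\ell'=\ell$, or $\ell'=*$ and $\ell$ does not bind $x$.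

\begin{lemma}\label{lem:isframe}
Both versions are frames, and $\tau(x)\in K_a$ for all $a\in M$ and $x\in W_a$.
\end{lemma}

\begin{proof}
For $b\ne\rho$ all types in $W_b$ lie in $V_\rho[K_b]\subseteq K_b$, because $V_a\subseteq V_\rho$; this also gives $R(\rho)=W\setminus W_\rho$ in version (I), which is (F1). The types in $W_\rho$ lie in $K_\rho$ in both versions. For $b\ne\rho$ the cluster $W_b$ contains $(b,\Gamma_b,*)$, and in version (I) $x_0\in W_\rho$ precisely because $M$ is reflexive. If $a<b$ in $M$, then $V_b\subseteq V_a$, so $R(b)\subseteq R(a)$; this gives (F2), the case of the new node $0$ being trivial. Each $S_x$ is reflexive and satisfies (F3). For transitivity let $z\,S_x\,z'\,S_x\,z''$ with labels $\ell,\ell',\ell''$. If $\ell$ binds $x$, then $\ell=\ell'=\ell''$. Otherwise $\ell'\in\{\ell,*\}$ and $\ell''\in\{\ell',*\}$, so $\ell''\in\{\ell,*\}$. For (F4) let $x\preceq y$ in $W_a$, $a\in M$. Then $\mathrm{Cn}(\tau(y))\subseteq\mathrm{Cn}(\tau(x))$, so a label that binds $x$ binds $y$, and $S_y\subseteq S_x$.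
\end{proof}

The next lemma says that the types describe the frame correctly. For $a\in M$ put $Q(a)=W$ if $a=\rho$ in version (I), and $Q(a)=R(a)$ otherwise. All worlds in $Q(a)$ are typed.

\begin{lemma}\label{lem:types}
Let $a\in M$ and $x\in W_a$.
\begin{itemize}
\item[(t1)] If $\Box A\in\tau(x)$, then $A\in\tau(z)$ for all $z\in Q(a)$. If $\Box A\in\Phi\setminus\tau(x)$, then $A\notin\tau(z)$ for some $z\in R(a)$.
\item[(t2)] If $C\Rightarrow D\in\tau(x)$, $z\in Q(a)$ and $C\in\tau(z)$, there is $z'$ with $D\in\tau(z')$ such that $z\,S_x\,z'$, or $z,z'\in W_0$ and $z\preceq z'$.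
\item[(t3)] If $C\Rightarrow D\in\Phi\setminus\tau(x)$, there is $z\in R(a)$ with $C\in\tau(z)$ such that $D\notin\tau(z')$ whenever $z\,S_x\,z'$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\Gamma=\tau(x)\in K_a=\mathrm{Comp}(V_a)$.

(t1) If $(\Delta,K)\in V_a$, some $b>a$ has $(\Gamma_b,K_b)=(\Delta,K)$, and $(b,\Delta,*)\in R(a)$. Conversely, types of worlds in $R(a)$ are first components of pairs in $V_a$, and in version (I) so are the types in $W_\rho$ for $a=\rho$. Thus $R(a)$ and $Q(a)$ realize exactly the types occurring in $V_a$, and (c1) applies.

(t2) Let first $z=(b,\Delta,\ell)\in R(a)$ and $Y=V_a[K_b]$, so $\Delta\in Y$. Suppose $\ell=(a,\Gamma_1,D_1)$ binds $x$. Then $C\Rightarrow D\in\Gamma_1$ and $\Delta\in Y\setminus X(\Gamma_1,D_1,Y)$. By (x2) some $\Delta'\in Y\setminus X(\Gamma_1,D_1,Y)$ has $D\in\Delta'$ and $\Delta\preceq\Delta'$; take $z'=(b,\Delta',\ell)$. Suppose $\ell$ does not bind $x$. By (c3), $X(\Gamma,\bot,Y)=\emptyset$, so by (x2) some $\Delta'\in Y$ has $D\in\Delta'$ and $\Delta\preceq\Delta'$; take $z'=(b,\Delta',*)$. In both cases $z'\in R(a)$ and $z\,S_x\,z'$. The remaining case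 is version (I) with $a=\rho$ and $z=(\rho,\Delta,*)\in W_0$. By (c3) and (x2) for $Y=V_\rho[K_\rho]$ there is $\Delta'\in Y$ with $D\in\Delta'$ and $\Delta\preceq\Delta'$; take $z'=(\rho,\Delta',*)$.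

(t3) By (c2) take $(\Delta,K)\in V_a$ with $C\in\Delta$ and $\Delta\notin X(\Gamma,D,V_a[K])$, and take $b>a$ with $K_b=K$. Then $z=(b,\Delta,(a,\Gamma,D))$ is a world in $R(a)$ whose label binds $x$. Its $S_x$-successors have the same label, so their types lie in $V_a[K]\setminus X(\Gamma,D,V_a[K])$ and omit $D$ by (x1).
\end{proof}

\section{Realizing a frame in arithmetic}\label{sec:real}

\begin{theorem}\label{thm:real}
Let $U$ be a base theory. For every frame there are sentences $\lambda_x$ $(x\in W)$ such that:
\begin{itemize}
\item[(i)] $\mathrm{PA}$ proves that exactly one $\lambda_x$ holds;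
\item[(ii)] if $x\in W_a$ and $a\ne0$, then $\mathrm{PA}\vdash\lambda_x\to\Box\bigvee_{z\in R(a)}\lambda_z$;
\item[(iii)] if $z\,S_x\,z'$, then $\mathrm{PA}\vdash\lambda_x\to(\lambda_z\Rightarrow\lambda_{z'})$;
\item[(iii$'$)] if $z\preceq z'$ in $W_0$, then $\mathrm{PA}\vdash\lambda_z\Rightarrow\lambda_{z'}$;
\item[(iv)] if $x\in W_a$ and $z\in R(a)$, then $\mathrm{PA}\vdash\lambda_x\to\neg\bigl(\lambda_z\Rightarrow\bigvee\{\lambda_u:u\in W,\ \text{not }z\,S_x\,u\}\bigr)$;
\item[(v)] $\lambda_{x_0}$ is true, provided that $U$ is sound, or that $W_0=\{x_0\}$ and $U\nvdash\Box^k\bot$ for all $k$.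
\end{itemize}
\end{theorem}

If $\Box\neg\lambda_z$, then $\lambda_z\Rightarrow\beta$ for every $\beta$; so (iv) includes $\mathrm{PA}\vdash\lambda_x\to\Diamond\lambda_z$ for $x\in W_a$, $z\in R(a)$. The restriction $a\ne0$ in (ii) cannot be dropped: for sound $U$, (ii) at $x_0$ together with (v) would make some $\lambda_z$ with $z\ne x_0$ true, against (i). At the root, provability must therefore be evaluated over all of $W$, and this is what reflexivity of the structure made possible in Lemma~\ref{lem:types}.

\subsection{The process}

A token runs through the frame, starting at $x_0$, and $\lambda_x$ says that it ends at $x$. It makes two kinds of moves. It \emph{jumps} to a visible world $z$ in a higher cluster when it finds a proof that it will not end at $z$ after such a jump; this makes $\lambda_z$ consistent. It moves \emph{inside a cluster} as in Example~\ref{ex:false}. Three difficulties arise.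

First, the process must be computable, so that its finite initial parts are known inside $\Box$, but it cannot decide whether $\exists v\forall w\,\varepsilon(v,w)$ is true. So it guesses a witness $v$, pushes the move on a stack, and pops it when the guess is refuted.

Second, the moves inside a cluster must come to an end. We require that the proofs used along the stack decrease. This costs nothing: Lemma~\ref{lem:ranks} shows that a proof fixed outside $\Box$ is, inside $\Box$, smaller than all proofs that the token finally uses.

Third, in (iii) and (iv) the world $x$ is the limit as seen outside, whereas the move from $z$ to $z'$ happens inside $\Box$, where the run continues differently and $x$ is only a position once held. The move must nevertheless be governed by $S_x$. We let a past position $y$ license an $S_y$-move by a proof $n$ only if $y$ was still, or again, on top of the stack after time $n$. Inside $\Box$ the stack for $x$ may have been shortened or extended before the token left the cluster; (F4) says that the first case helps (iii) and the second does not harm (iv).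

A \emph{record} is a tuple $\langle y,n,v,j\rangle$ with world $y\in W$, \emph{rank} $n\in\mathbb N\cup\{\infty\}$, witness $v\in\mathbb N$ and \emph{date} $j\in\mathbb N$; it is \emph{at} the node $a$ with $y\in W_a$. A \emph{history} is a nonempty finite sequence $H$ of records. Let $\mathrm{top}(H)$ be the world of its last record and $\mathrm{nd}(H)$ the node of that record. The \emph{current block} of $H$ consists of the records at $\mathrm{nd}(H)$. The \emph{bound} of a record other than the last is the date of the next record. We write $\sqsubseteq$ for ``initial segment of'' and $\langle n,v\rangle$ for a p.r.\ pairing function.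

We define histories $H_0,H_1,\dots$; \emph{stage $t$} is the passage from $H_t$ to $H_{t+1}$. The definition refers to the following sentences about the sequence itself, for $x,z\in W$ and a history $s$, which enters through its numeral:
\begin{align*}
\lambda_x:\quad&\exists t_0\,\bigl[\mathrm{top}(H_{t_0})=x\ \wedge\ \forall t\ge t_0\ H_{t_0}\sqsubseteq H_t\ \wedge\ \forall t\,\exists t'\ge t\ H_{t'}=H_{t_0}\bigr],\\
J(s,z):\quad&\exists t\,\bigl[s\sqsubseteq H_t\ \wedge\ \mathrm{nd}(H_t)=\mathrm{nd}(s)\ne\mathrm{nd}(H_{t+1})\ \wedge\ \mathrm{top}(H_{t+1})=z\bigr].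
\end{align*}
So $J(s,z)$ says that the token jumps to $z$ from the node of $s$ at a time when $s$ is on the stack. A \emph{warrant for $z'$} is a proof $n$ of a sentence $\lambda_{z'}\to\neg\sigma_n$ with $\sigma_n=\exists v\forall w\,\varepsilon_n(v,w)$ a $\Sigma_2$ sentence. The sentences $\lambda_{z'}$ are syntactically distinct, so by (A1) the number $n$ determines $z'$ and $\varepsilon_n$. For a warrant $n$, the pair $\langle n,v\rangle$ is \emph{refuted at $t$} if $\neg\mathrm{Sat}(\varepsilon_n,v,w)$ for some $w<t$, and \emph{refuted} if it is refuted at some $t$. A pair refuted at $t$ is refuted at all later $t'$. By (A4), $\mathrm{PA}$ proves that for every warrant $n$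
\begin{equation}\label{eq:refuted}
\Box\bigl(\neg\sigma_n\leftrightarrow\text{every pair }\langle\dot n,v\rangle\text{ is refuted}\bigr).
\end{equation}

Let $H$ be a history whose last record has world $z$ and rank $m$, and let $b=\mathrm{nd}(H)$. A pair $\langle n,v\rangle$ is \emph{eligible for $H$} if $n$ is a warrant for some $z'\in W_b$, $n<m$, and
\begin{itemize}
\item either $b=0$ and $z\preceq z'$,
\item or $b\ne0$ and some record of $H$ at a node $<b$, with world $y$ and bound $>n$, satisfies $z\,S_y\,z'$. Such a record \emph{licenses} the pair.
\end{itemize}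
Put $H_0=(\langle x_0,\infty,0,0\rangle)$. At stage $t$, with $a=\mathrm{nd}(H_t)$, the first applicable clause is executed.
\begin{itemize}
\item[\emph{Jump.}] If $t$ is a proof of $\neg(\lambda_z\wedge J(s,z))$ with $z\in R(a)$, $s\sqsubseteq H_t$ nonempty and $\mathrm{nd}(s)=a$, append $\langle z,\infty,0,t\rangle$.
\item[\emph{Pop.}] If the current block contains a record $\langle y,n,v,j\rangle$ of finite rank with $\langle n,v\rangle$ refuted at $t$, let $H_{t+1}$ be the part of $H_t$ preceding the first such record.
\item[\emph{Push.}] If some pair $\langle n,v\rangle<t$ is eligible for $H_t$ and not refuted at $t$, take the least one and append $\langle z',n,v,t\rangle$, where $n$ is a warrant for $z'$.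
\item[\emph{Wait.}] Otherwise $H_{t+1}=H_t$.
\end{itemize}

The circularity is resolved by (A5). For a formula $\eta(t,h)$ let $\lambda_x^\eta$ and $J^\eta$ be the formulas above with ``$H_t=h$'' expressed by $\eta(t,h)$. The clauses use only the G\"odel numbers of these formulas, so with $\lambda^\eta_x,J^\eta$ they define a function $F(\ulcorner\eta\urcorner,t)$ that is p.r.\ in both arguments. Take $\eta$ with $\mathrm{PA}\vdash\eta(t,h)\leftrightarrow F(\ulcorner\eta\urcorner,t)=h$, and put $H_t=F(\ulcorner\eta\urcorner,t)$, $\lambda_x=\lambda^\eta_x$, $J=J^\eta$. Then $t\mapsto H_t$ is p.r., $\mathrm{PA}$ proves that it obeys the clauses, and $J(s,z)$ is provably equivalent to a $\Sigma_1$ formula in $s$.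

On the frame with one node $0$ and $W_0=\{x_0,y\}$, $x_0\preceq y$, there are no jumps, and the process searches by trial and error for a warrant $n$ with $\sigma_n$ true. Items (i), (iii$'$) and (v) then give $\mathrm{PA}\vdash\top\Rightarrow\lambda_y$ with $\lambda_y$ false, as in Example~\ref{ex:false}.

\subsection{The limit history}

Lemmas~\ref{lem:shape}--\ref{lem:ranks} are stated and proved in $\mathrm{PA}$. Lemmas~\ref{lem:shape}--\ref{lem:guess} are therefore also available inside $\Box$.

\begin{lemma}\label{lem:shape}
For all $t$:
\begin{itemize}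
\item[(a)] Dates strictly increase along $H_t$, and every record of $H_t$ other than the initial one has date $<t$.
\item[(b)] $H_t$ is a concatenation of blocks, each consisting of the records at one node, with strictly increasing nodes. The first record of a block, its \emph{entry record}, has rank $\infty$; the entry world of a block that follows the block at $c$ lies in $R(c)$. Along a block, ranks strictly decrease and worlds increase in $\preceq$.
\item[(c)] $\mathrm{nd}(H_{t+1})>\mathrm{nd}(H_t)$ if stage $t$ is a jump, and $\mathrm{nd}(H_{t+1})=\mathrm{nd}(H_t)$ otherwise. If stage $t$ is a jump, then $H_{t+1}\sqsubseteq H_{t'}$ for all $t'>t$, and the records of $H_{t'}$ at nodes $\le\mathrm{nd}(H_t)$ are exactly those of $H_t$.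
\item[(d)] If $g\sqsubseteq H_t$ ends in a non-initial record of date $j$, then $g=H_{j+1}$ and $g\sqsubseteq H_{t'}$ for all $t'$ with $j<t'\le t$.
\item[(e)] If a record of $H_t$ at $b$ has finite rank $n$ and world $z'$, and the preceding record has world $z$, then $n$ is a warrant for $z'$; and if $b\ne0$, some record of $H_t$ at a node $<b$, with world $y$ and bound $>n$ in $H_t$, satisfies $z\,S_y\,z'$.
\end{itemize}
\end{lemma}

\begin{proof}
At stage $0$ the process waits: $0$ is not a proof, $H_0$ has no record of finite rank, and no pair is $<0$. Each stage $t$ leaves the history unchanged, appends one record of date $t$, or passes to an initial segment by deleting from a record of finite rank in the current block onward. Items (a) and (b) follow by induction on $t$: a jump opens a block at a higher node because $R(a)\subseteq\bigcup_{b>a}W_b$; a push appends a record at the current node with smaller rank and, by (F3) if $b\neq0$, a $\preceq$-larger world; a pop keeps the entry record of the current block, whose rank is $\infty$, and everything before it. The last remark also gives (c).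

(d) Let $t'\le t$ be least such that $g\sqsubseteq H_{t''}$ for all $t''$ with $t'\le t''\le t$. As $g$ has at least two records, $t'>0$, and $g\not\sqsubseteq H_{t'-1}$. So $H_{t'}\not\sqsubseteq H_{t'-1}$, stage $t'-1$ appended a record, and $g$ is all of $H_{t'}$. Thus $j=t'-1$.

(e) Let $j$ be the date of the record. By (d) the initial segment ending in it is $H_{j+1}$, so it was pushed at stage $j$ by a pair eligible for $H_j$, and $H_j\sqsubseteq H_t$. A licensing record is at a node $<b=\mathrm{nd}(H_j)$, so it is not last in $H_j$ and has the same bound in $H_j$ and $H_t$.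
\end{proof}

Since $N$ is finite, Lemma~\ref{lem:shape}(c) shows that there are no jumps from some stage on and that $\mathrm{nd}(H_t)$ reaches a \emph{final node}. Call a history $s$ \emph{stable} if its node is the final node and $s\sqsubseteq H_t$ for all large $t$.

\begin{lemma}\label{lem:limit}
There is a longest stable history $s^*$, the \emph{limit history}, and $H_t=s^*$ for arbitrarily large $t$. For $x\in W$, $\lambda_x$ holds if and only if $x=\mathrm{top}(s^*)$.
\end{lemma}

\begin{proof}
The initial segment ending in the entry record of the final node is stable. Two stable histories are initial segments of a common $H_t$, hence comparable, and the longer one has the smaller last rank by Lemma~\ref{lem:shape}(b). By the least number principle there is a stable $s^*$ of least last rank; it is the longest.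

Let $t$ be so large that from $t$ on there are no jumps and $s^*$ is an initial segment of every history, and suppose $H_t\ne s^*$. Let $s^+\sqsubseteq H_t$ extend $s^*$ by one record. It is at the final node and not stable, so there is a least $t'>t$ with $s^+\not\sqsubseteq H_{t'}$. Stage $t'-1$ is a pop, so $s^*\sqsubseteq H_{t'}\sqsubseteq H_{t'-1}$ and $s^+\sqsubseteq H_{t'-1}$, which leaves only $H_{t'}=s^*$.

A large $t_0$ with $H_{t_0}=s^*$ now witnesses $\lambda_{\mathrm{top}(s^*)}$. Conversely, let $t_0$ witness $\lambda_x$. Since $H_{t_0}$ recurs, its node is final, so it is stable and $H_{t_0}\sqsubseteq s^*$. For some large $t$ also $s^*\sqsubseteq H_t=H_{t_0}$. So $H_{t_0}=s^*$.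
\end{proof}

This proves (i). As $s^*$ is one of the $H_t$, Lemma~\ref{lem:shape} applies to it. Its current block is the \emph{final block}. The next lemma says that trial and error succeeds: the guesses that survive are right, and no right guess is still available.

\begin{lemma}\label{lem:guess}
\begin{itemize}
\item[(a)] If $\langle y,n,v,j\rangle$ is a record of finite rank in the final block of $s^*$, then $\langle n,v\rangle$ is not refuted.
\item[(b)] Every pair eligible for $s^*$ is refuted.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Otherwise the pair is refuted at all large $t$. At a large stage $t$ there is no jump and $s^*\sqsubseteq H_t$, so a pop deletes this record or an earlier one, and $s^*\not\sqsubseteq H_{t+1}$. This contradicts stability.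

(b) Suppose $p$ is eligible for $s^*$ and not refuted. Take $t_1>p$ such that from $t_1$ on there are no jumps and $s^*$ is an initial segment of every history, and such that every refuted pair $q\le p$ is refuted at $t_1$ (collection for the finitely many $q\le p$). Take $t\ge t_1$ with $H_t=s^*$. Stage $t$ is not a jump, and it is not a pop because $s^*\sqsubseteq H_{t+1}$. As $p<t$ is eligible and not refuted at $t$, some eligible $q\le p$ that is not refuted at $t$ is pushed. Since $H_{t'}=s^*$ for some $t'>t$, the new record is deleted later. Consider the first pop that deletes it. The first refuted record at that stage lies in $s^*$ or is the new record, and the former would destroy $s^*$. So $q$ is refuted, hence refuted at $t_1\le t$, a contradiction.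
\end{proof}

\begin{lemma}\label{lem:ranks}
For all $m$: $\Box(\text{all ranks in the final block of the limit history are}>\dot m)$.
\end{lemma}

\begin{proof}
Let $\psi(n)$ say that the last record of the limit history does not have rank $n$. We first show $\Box\psi(\dot n)$ for every $n$. If $n$ is not a warrant, this p.r.\ fact is known inside $\Box$, and no record has rank $n$ by Lemma~\ref{lem:shape}(e). Let $n$ be a warrant for $z'$. Then $\Box(\lambda_{z'}\to\neg\sigma_n)$, so by \eqref{eq:refuted} we know inside $\Box$ that $\lambda_{z'}$ implies that all pairs $\langle n,v\rangle$ are refuted. If the last record of the limit history had rank $n$, its world would be $z'$ by Lemma~\ref{lem:shape}(e), so $\lambda_{z'}$ by Lemma~\ref{lem:limit}, while its pair is not refuted by Lemma~\ref{lem:guess}(a). So $\Box\psi(\dot n)$.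

Now $\Box\,\forall n\le\dot m\,\psi(n)$ follows by induction on $m$, since $\mathrm{PA}$ proves that $\psi(0)$ implies $\forall n\le0\,\psi(n)$ and that $\forall n\le m\,\psi(n)$ and $\psi(m+1)$ imply $\forall n\le m+1\,\psi(n)$. The last record has the least rank in its block.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:real}}

\begin{proof}[Proof of (ii)]
Work in $\mathrm{PA}+\lambda_x$ with $x\in W_a$, $a\ne0$. The node $a$ was entered at some stage $t_0$ by a jump to some $e\in W_a$. Thus $t_0$ is a proof of $\neg(\lambda_e\wedge J(s,e))$ for some $s\sqsubseteq H_{t_0}$ with $\mathrm{nd}(s)=\mathrm{nd}(H_{t_0})$, and $t_0$ itself witnesses $J(s,e)$. By $\Sigma_1$-completeness $\Box J(s,e)$, so $\Box\neg\lambda_e$.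

Argue inside $\Box$, where $H_{t_0}$ and $H_{t_0+1}$ are known. Let $s'$ be the limit history, $u=\mathrm{top}(s')$, and $b\ge a$ the final node. By Lemma~\ref{lem:shape}(c), $H_{t_0+1}\sqsubseteq s'$, so the records of $H_{t_0}$ have bounds $\le t_0$ in $s'$. By Lemma~\ref{lem:ranks} all ranks in the final block are $>t_0$. Hence no record of $H_{t_0}$ licenses a record of the final block in the sense of Lemma~\ref{lem:shape}(e).

Suppose $b=a$. The records of $s'$ at nodes $<a$ are those of $H_{t_0}$. As $a\ne0$, a record of finite rank in the final block would need a license from one of them. So the final block is the entry record alone, $u=e$, and $\lambda_e$ holds, a contradiction.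

So $b>a$. Let $a=c_0<c_1<\dots<c_k=b$ be the nodes of the blocks of $s'$ from $a$ on, and $e_i$ the entry world at $c_i$. If $R(c_i)\subseteq R(a)$ and $i<k$, then $e_{i+1}\in R(c_i)\subseteq R(a)$, and (F2) gives $R(c_{i+1})\subseteq R(a)$. So $e_k\in R(a)$ and all $R(c_i)\subseteq R(a)$. If $u=e_k$ we have $u\in R(a)$. Otherwise the last record of $s'$ has finite rank and is licensed by a record at some $c_i$, $i<k$, with world $y$; since $S_y$ is a relation on $R(c_i)$, again $u\in R(a)$. Thus $\bigvee_{z\in R(a)}\lambda_z$.
\end{proof}

\begin{proof}[Proof of (iii)]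
Let $x\in W_a$ and $z\,S_x\,z'$, so $z,z'\in W_b$ for some $b>a$. Work in $\mathrm{PA}+\lambda_x$, with limit history $s$ and $\mathrm{top}(s)=x$. Let $\sigma$ be a $\Sigma_2$ sentence with $\Box(\lambda_{z'}\to\neg\sigma)$ and let $n$ be a proof, so that $n$ is a warrant for $z'$ with $\sigma_n=\sigma$. Choose $t_1>n$ with $H_{t_1}=s$. By \eqref{eq:sigma}, \eqref{eq:refuted} and Lemma~\ref{lem:guess}(b) it suffices to show inside $\Box$: if $\lambda_z$, then every pair $\langle n,v\rangle$ is eligible for the limit history.

Inside $\Box$ we know that $H_{t_1}=s$, that $\mathrm{top}(s)=x$, and that $n<t_1$ is a warrant for $z'$. Assume $\lambda_z$ and let $s'$ be the limit history, $\mathrm{top}(s')=z$. By Lemma~\ref{lem:ranks} the last rank of $s'$ is $>n$. It remains to find a license. The node is $a$ at time $t_1$ and finally $b>a$, so $a$ is left by a jump at some stage $t_2\ge t_1$, and $H_{t_2+1}\sqsubseteq s'$. Let $g$ be the longest common initial segment of $s$ and $H_{t_2}$. It contains the entry record at $a$, which is never deleted, so $y:=\mathrm{top}(g)\in W_a$. From $g\sqsubseteq s$ we get $y\preceq x$,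 so $S_x\subseteq S_y$ by (F4), and $z\,S_y\,z'$. Let $d$ be the record following $g$ in $H_{t_2+1}$ and $j$ its date. Suppose $j<t_1$. Then $d$ is not the jump record, which has date $t_2$, so $g^\frown d\sqsubseteq H_{t_2}$. By Lemma~\ref{lem:shape}(d), $g^\frown d\sqsubseteq H_{t_1}=s$, contradicting the choice of $g$. So the last record of $g$ has bound $j\ge t_1>n$ in $s'$; it is at $a<b$ and licenses $\langle n,v\rangle$ for every $v$.
\end{proof}

\begin{proof}[Proof of (iii$'$)]
Work in $\mathrm{PA}$, and let $n$ be a proof of $\lambda_{z'}\to\neg\sigma$ with $\sigma$ a $\Sigma_2$ sentence. Inside $\Box$ assume $\lambda_z$. The final node is $0$, the last rank of the limit history is $>n$ by Lemma~\ref{lem:ranks}, and $z\preceq z'$. So every pair $\langle n,v\rangle$ is eligible for the limit history, hence refuted by Lemma~\ref{lem:guess}(b). By \eqref{eq:refuted}, $\Box(\lambda_z\to\neg\sigma)$.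
\end{proof}

To make conservativity fail we need a $\Sigma_2$ sentence that is consistent with $\lambda_z$ and provably inconsistent with $\lambda_u$ for the non-successors $u$ of $z$. The sentence will say that the last jump goes to $z$ and starts from an extension of the limit history $s$ seen outside. This is why the jump clause mentions $J(s,z)$ and not only $\lambda_z$.

\begin{proof}[Proof of (iv)]
Let $x\in W_a$ and $z\in R(a)\cap W_b$. Let $\sigma(s)$ be the formula
\[
\exists t\,\bigl[s\sqsubseteq H_t,\ \ \mathrm{nd}(H_t)=\mathrm{nd}(s),\ \ \text{stage $t$ is a jump to $z$, and no stage $t'>t$ is a jump}\bigr].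
\]
The conditions are p.r., so by (A3) we may take $\sigma(s)$ in $\Sigma_2$ form. Work in $\mathrm{PA}+\lambda_x$. Let $s$ be the limit history, $m$ the largest date in $s$, and $\sigma_s$ the $\Sigma_2$ sentence obtained by substituting the numeral of $s$.

\emph{Claim 1: $\Diamond(\lambda_z\wedge\sigma_s)$.} $\mathrm{PA}$ proves $\lambda_z\wedge J(s,z)\to\sigma(s)$ for all $s$: under $\lambda_z$ the final node is $b$, and a jump after a jump to $z$ would lead above $b$. So if $\Box\neg(\lambda_z\wedge\sigma_s)$, then $\neg(\lambda_z\wedge J(s,z))$ is provable, and by (A1) it has arbitrarily large proofs $t$. Take $t$ so large that $s\sqsubseteq H_t$ and there are no jumps from $t$ on. Then $\mathrm{nd}(H_t)=a=\mathrm{nd}(s)$ and $z\in R(a)$, so stage $t$ is a jump, a contradiction.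

\emph{Claim 2: $\Box(\lambda_u\to\neg\sigma_s)$ whenever not $z\,S_x\,u$.} Inside $\Box$ we know $\mathrm{top}(s)=x$ and the value of $m$. Assume $\lambda_u\wedge\sigma_s$, let $t$ witness $\sigma_s$, and let $s'$ be the limit history. The final node is $b\ne0$, the records of $s'$ at nodes $<b$ are those of $H_t$, and $s\sqsubseteq H_t$ with $\mathrm{nd}(H_t)=a$. Let $z=z_0,\dots,z_k=u$ be the worlds of the final block. By Lemmas~\ref{lem:shape}(e) and~\ref{lem:ranks}, for each $i<k$ we have $z_i\,S_y\,z_{i+1}$ for a record of $H_t$ with world $y$ and bound $>m$. Records of $s$ other than the last have bound $\le m$. So the record is the last one of $s$ or a later one of $H_t$, and these belong to the block at $a$. Hence $x\preceq y$, and $z_i\,S_x\,z_{i+1}$ by (F4). As $S_x$ is a preorder on $R(a)\ni z$, we get $z\,S_x\,u$, a contradiction.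

By Claim 2, $\Box(\beta\to\neg\sigma_s)$ for $\beta=\bigvee\{\lambda_u:\text{not }z\,S_x\,u\}$. If $\lambda_z\Rightarrow\beta$, then $\Box(\lambda_z\to\neg\sigma_s)$ by \eqref{eq:sigma}, contradicting Claim 1.
\end{proof}

So far nothing was assumed about $U$ beyond its being a base theory. The hypotheses on $U$ serve only to keep the token at $x_0$ in the standard model.

\begin{proof}[Proof of (v)]
Argue in $\mathbb N$, where all theorems of $\mathrm{PA}$ hold. Let $x\in W_a$ be the world with $\lambda_x$ true. If $a\ne0$, then (ii) gives
\begin{equation}\label{eq:left}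
U\vdash\bigvee_{z\in R(a)}\lambda_z .
\end{equation}

Let $U$ be sound. Then \eqref{eq:left} makes some $\lambda_z$ with $z\in R(a)$ true, contradicting (i) because $x\notin R(a)$. So $a=0$. If the last record of the limit history had finite rank $n$, then $n$ would be a proof of $\lambda_x\to\neg\sigma_n$ by Lemma~\ref{lem:shape}(e), while $\lambda_x$ is true and $\sigma_n$ is true by Lemma~\ref{lem:guess}(a). This contradicts soundness. So the limit history is $H_0$ and $x=x_0$.

Now let $W_0=\{x_0\}$ and $U\nvdash\Box^k\bot$ for all $k$. For a node $c$ let $d(c)$ be the largest number of elements of a chain of nodes strictly above $c$; then $d(c')+1\le d(c)$ for $c'>c$. Note that $\mathrm{PA}\vdash\Box^i\bot\to\Box^{i+1}\bot$, trivially for $i=0$ and then by (A2). We show by induction on $d(c)$, for $c\ne0$, that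
\[
\mathrm{PA}\vdash\bigvee_{z\in R(c)}\lambda_z\to\Box^{d(c)}\bot .
\]
Let $z\in R(c)\cap W_{c'}$. Then $c'>c$, so (ii), the induction hypothesis for $c'$ and (A2) give $\mathrm{PA}\vdash\lambda_z\to\Box^{d(c')+1}\bot$, and hence $\mathrm{PA}\vdash\lambda_z\to\Box^{d(c)}\bot$. (If $d(c)=0$, then $R(c)$ is empty.) So \eqref{eq:left} would give $U\vdash\Box^{d(a)}\bot$. Therefore $a=0$ and $x=x_0$.
\end{proof}

\section{Proofs of the main theorems}\label{sec:proofs}

Let $U$ be a base theory and $M$ a $\Phi$-structure. Take one of the frames of Section~\ref{sec:frames}, version (I) only if $M$ is reflexive, take the sentences $\lambda_x$ of Theorem~\ref{thm:real}, and define an interpretation by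
\[
f(p)=\bigvee\{\lambda_x:\ x\text{ typed},\ p\in\tau(x)\}.
\]

\begin{lemma}[Truth lemma]\label{lem:truth}
For $A\in\Phi$ and every typed world $x$: $\mathrm{PA}\vdash\lambda_x\to f(A)$ if $A\in\tau(x)$, and $\mathrm{PA}\vdash\lambda_x\to\neg f(A)$ if $A\notin\tau(x)$.
\end{lemma}

\begin{proof}
Induction on $A$. For variables use (i); for $\bot$ and $\to$ use that $\tau(x)$ is a type. Let $x\in W_a$, $a\in M$. We have
\begin{equation}\label{eq:Q}
\mathrm{PA}\vdash\lambda_x\to\Box\bigvee_{z\in Q(a)}\lambda_z,
\end{equation}
by (i) and (A2) if $Q(a)=W$, and otherwise by (ii), since then $a\ne0$. Below, (J1)--(J3) refer to the arithmetical principles verified in Proposition~\ref{prop:sound}.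

\emph{$\Box A\in\tau(x)$.} By (t1) and the induction hypothesis, $\mathrm{PA}\vdash\lambda_z\to f(A)$ for all $z\in Q(a)$. By \eqref{eq:Q}, $\mathrm{PA}\vdash\lambda_x\to\Box f(A)$.

\emph{$\Box A\in\Phi\setminus\tau(x)$.} By (t1) some $z\in R(a)$ has $A\notin\tau(z)$, so $\mathrm{PA}\vdash\lambda_z\to\neg f(A)$. By (iv), $\mathrm{PA}\vdash\lambda_x\to\Diamond\lambda_z$. Hence $\mathrm{PA}\vdash\lambda_x\to\neg\Box f(A)$.

\emph{$C\Rightarrow D\in\tau(x)$.} Let $Z=\{z\in Q(a):C\in\tau(z)\}$. For $z\in Z$ take $z'$ from (t2). By (iii) or (iii$'$), $\mathrm{PA}\vdash\lambda_x\to(\lambda_z\Rightarrow\lambda_{z'})$, and $\mathrm{PA}\vdash\lambda_{z'}\to f(D)$; so $\mathrm{PA}\vdash\lambda_x\to(\lambda_z\Rightarrow f(D))$ by (J1), (J2). For $z\in Q(a)\setminus Z$ we have $\mathrm{PA}\vdash\lambda_z\to\neg f(C)$, so \eqref{eq:Q} gives $\mathrm{PA}\vdash\lambda_x\to\Box(f(C)\to\bigvee_{z\in Z}\lambda_z)$. By (J1)--(J3), $\mathrm{PA}\vdash\lambda_x\to(f(C)\Rightarrow f(D))$.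

\emph{$C\Rightarrow D\in\Phi\setminus\tau(x)$.} Take $z$ from (t3) and put $\beta=\bigvee\{\lambda_u:\text{not }z\,S_x\,u\}$. Then $\mathrm{PA}\vdash\lambda_z\to f(C)$. Every $u$ with $z\,S_x\,u$ is typed and omits $D$, so $\mathrm{PA}\vdash\lambda_u\to\neg f(D)$; by (i), $\mathrm{PA}\vdash f(D)\to\beta$. By (J1), (J2), $\mathrm{PA}\vdash(f(C)\Rightarrow f(D))\to(\lambda_z\Rightarrow\beta)$, and (iv) gives $\mathrm{PA}\vdash\lambda_x\to\neg(f(C)\Rightarrow f(D))$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:base}(a)]
Let $U$ be a sound base theory, and read (2) for $U$-interpretations. We prove that (1)--(4) are equivalent. For $U=\mathrm{PA}$ this is the equivalence in Theorem~\ref{thm:main}; in general it is the direction ``if'' of Theorem~\ref{thm:base}(a).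

$(1)\Rightarrow(2)$ is Proposition~\ref{prop:sound}.

$(2)\Rightarrow(3)$. Let a reflexive $\Phi$-structure with $\varphi\notin\Gamma_\rho$ be given, and use version (I). Since $\tau(x_0)=\Gamma_\rho$, Lemma~\ref{lem:truth} gives $\mathrm{PA}\vdash\lambda_{x_0}\to\neg f(\varphi)$. By (v), $\lambda_{x_0}$ is true, so $f(\varphi)$ is false.

$(3)\Rightarrow(4)$ is Proposition~\ref{prop:modal}(b).

$(4)\Rightarrow(1)$. The members of $\mathrm{Ref}_\varphi$ are reflection formulas, and $\mathsf{T}$ contains $\mathsf{L}$ and is closed under modus ponens.

The set $\mathsf{T}$ is recursively enumerable by its definition. Its complement is recursively enumerable by (3), because $X$ and $\mathrm{Comp}$ are computable, so that reflexive $\Phi$-structures are finite objects that can be recognized effectively. Hence $\mathsf{T}$ is decidable.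

Finally, if $U$ is not sound and proves a false sentence $\alpha$, then $f(p)=\alpha$ falsifies $\Box p\to p\in\mathsf{T}$. This is the direction ``only if'' of Theorem~\ref{thm:base}(a).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:CL} and Theorem~\ref{thm:base}(b)]
Let $U$ be a base theory with $U\nvdash\Box_U^k\bot$ for all $k$. Every sound base theory, in particular $\mathrm{PA}$, has this property: $\Box_U^0\bot$ is false, and if $\Box_U^k\bot$ is false, it is unprovable, so $\Box_U^{k+1}\bot$ is false. We show that the following are equivalent: ($\alpha$) $\mathsf{L}\nvdash\varphi$; ($\beta$) some $\Phi$-structure has $\varphi\notin\Gamma_\rho$; ($\gamma$) $U\nvdash f(\varphi)$ for some $f$.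

Proposition~\ref{prop:modal}(a) gives $(\alpha)\Rightarrow(\beta)$, and Proposition~\ref{prop:sound} gives $(\gamma)\Rightarrow(\alpha)$, since $U$ extends $\mathrm{PA}$. For $(\beta)\Rightarrow(\gamma)$ use version (II), and let $z=(\rho,\Gamma_\rho,*)\in R(0)$. By Lemma~\ref{lem:truth}, $\mathrm{PA}\vdash\lambda_z\to\neg f(\varphi)$. As $W_0=\{x_0\}$, (v) shows that $\lambda_{x_0}$ is true, and then (iv) shows that $\Diamond\lambda_z$ is true, that is, $U\nvdash\neg\lambda_z$. Hence $U\nvdash f(\varphi)$.

This proves the direction ``if'' of Theorem~\ref{thm:base}(b). For $U=\mathrm{PA}$ it gives $CL(\Pi_2)=\mathsf{L}$ and the characterization by structures. The set $\mathsf{L}$ is recursively enumerable by definition and its complement by ($\beta$), so $\mathsf{L}$ is decidable. By Theorem~\ref{thm:main}, $\Box\varphi\in\mathsf{T}$ if and only if $f(\Box\varphi)$ is true for all arithmetical interpretations $f$, that is, $\mathrm{PA}\vdash f(\varphi)$ for all $f$, that is, $\varphi\in\mathsf{L}$.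

For the direction ``only if'' of Theorem~\ref{thm:base}(b), let $U\vdash\Box_U^k\bot$. Then the variable-free formula $\Box^k\bot$ belongs to the provability logic of $U$. It is not a theorem of $\mathsf{L}$, by Proposition~\ref{prop:sound} for the base theory $\mathrm{PA}$ and $\mathrm{PA}\nvdash\Box_{\mathrm{PA}}^k\bot$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Boolos}
Boolos, \emph{The Logic of Provability}, 1993.

\bibitem{PC}
\emph{Partial Conservativity},
\texttt{http://www.illc.uva.nl/\allowbreak Research/\allowbreak Publications/\allowbreak Reports/\allowbreak X-1991-04.text.pdf}.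

\end{thebibliography}
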